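# Graded Betti numbers under exterior algebraic shifting

Throughout, $K$ is an infinite field, $n\ge 1$, $[n]=\{1,\dots,n\}$, and $S=K[x_1,\dots,x_n]$.

## 1. Stanley–Reisner ideals, Betti numbers, Hochster's formula

**Definition (Stanley–Reisner ideal).** Let $\Delta$ be a simplicial complex on $[n]$, that is, a family of subsets of $[n]$ closed under taking subsets. We do not require that every $\{i\}$ is a face. The ideal $I_\Delta\subset S$ is generated by the squarefree monomials $x_F=\prod_{i\in F}x_i$ with $F\subseteq[n]$, $F\notin\Delta$. Its graded Betti numbers are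
$$\beta_{i,i+j}(I_\Delta)=\dim_K\operatorname{Tor}^S_i(K,I_\Delta)_{i+j}.$$

*Example.* Let $n=4$ and let $\Delta=Q$ be the 4-cycle with edges $12,23,34,14$. The minimal nonfaces are $13$ and $24$, so $I_Q=(x_1x_3,x_2x_4)$. The two generators are coprime, so the minimal resolution is $0\to S(-4)\to S(-2)^2\to I_Q\to 0$. Hence $\beta_{0,2}=2$, $\beta_{1,4}=1$, and all other Betti numbers are $0$. We shall return to $Q$ several times.

If $\emptyset\notin\Delta$, then $\Delta$ has no faces at all and $I_\Delta=S$. Otherwise $\emptyset\in\Delta$ and $I_\Delta$ is generated in positive degrees.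

**Definition (induced subcomplex, reduced homology).** For $W\subseteq[n]$ put $\Delta_W=\{F\in\Delta: F\subseteq W\}$. If $\emptyset\in\Delta$, we write $\widetilde C(\Delta_W)$ for the augmented simplicial chain complex over $K$, and we place a face of cardinality $q$ in homological degree $q$. So $H_q(\widetilde C(\Delta_W))=\widetilde H_{q-1}(\Delta_W;K)$, and $\emptyset$ spans the part of degree $0$.

*Example.* If $\Delta_W=\{\emptyset\}$, then $\widetilde H_{-1}(\Delta_W;K)=K$ and nothing else survives. If $\Delta_W$ is two isolated points, then $\widetilde H_0=K$ and nothing else survives. If $W\in\Delta$ and $W\neq\emptyset$, then $\Delta_W$ is a full simplex and all reduced homology vanishes.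

The textbook fact that we rely on is Hochster's formula (Miller–Sturmfels, *Combinatorial Commutative Algebra*, Cor. 5.12): for $\emptyset\in\Delta$ and $i\ge 0$,
$$\beta_{i,i+j}(I_\Delta)=\sum_{W\subseteq[n],\ |W|=i+j}\dim_K\widetilde H_{j-2}(\Delta_W;K). \tag{1}$$

*Example.* For $Q$ and $i+j=4$ only $W=[4]$ occurs. The 4-cycle has $\widetilde H_1=K$ as its only reduced homology, so $j=3$, $i=1$, and $\beta_{1,4}=1$, as above.

## 2. Ideals in the exterior algebra and their initial ideals

**Definition (exterior face ideal).** Let $V$ have basis $e_1,\dots,e_n$ and let $E$ be its exterior algebra. For $F=\{j_1<\dots<j_k\}$ put $e_F=e_{j_1}\wedge\dots\wedge e_{j_k}$. The ideal $J_\Delta\subset E$ is generated by the $e_F$ with $F\notin\Delta$. It is spanned by these $e_F$, so the $e_F$ with $F\in\Delta$ form a basis of $E/J_\Delta$.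

*Example.* $J_Q$ is spanned by $e_{13}$, $e_{24}$ and all monomials of degree $3$ and $4$. So $E/J_Q$ has dimensions $1,4,4$ in degrees $0,1,2$.

Conversely, every monomial ideal of $E$ has the form $J_{\Delta'}$ with $\Delta'=\{F: e_F\notin J\}$. This family is a simplicial complex: if $G\subseteq F$ and $e_G\in J$, then $e_F=\pm e_{F\setminus G}\wedge e_G\in J$.

**Definition (admissible weight, initial ideal).** A vector $\omega\in\mathbb Z^n$ is *admissible* if $\omega(F):=\sum_{i\in F}\omega_i$ separates distinct subsets of $[n]$ of the same cardinality. For $|F|=|G|$ we then write $e_F>e_G$ iff $\omega(F)>\omega(G)$. For a graded ideal $J\subset E$, let $\operatorname{in}_\omega(J)$ be the span of the leading monomials of the nonzero homogeneous elements of $J$.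

This span is an ideal. Let $f\in J$ be homogeneous with leading monomial $e_F$. If $i\in F$, then $e_i\wedge e_F=0$. If $i\notin F$, then in $e_i\wedge f$ the monomials $e_G$ of $f$ with $i\in G$ are killed, and the weights of all the others are shifted by the same number $\omega_i$. So $e_i\wedge f\in J$ has leading monomial $e_{F\cup i}$ (up to sign). Row reduction in each degree shows that $\dim\operatorname{in}_\omega(J)_q=\dim J_q$.

*Example.* The reverse lexicographic order with $e_1>\dots>e_n$ is given by $\omega_i=-2^i$. Indeed, in revlex $e_F>e_G$ means that the largest element of the symmetric difference lies in $G$, which by binary expansion means $\sum_{i\in F}2^i<\sum_{i\in G}2^i$. For $n=3$, the weights of $12,13,23$ are $-6,-10,-12$, so $e_{12}>e_{13}>e_{23}$. The weight $(1,1,1)$ is not admissible.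

**Definition (exterior shifted complex).** $\mathrm{GL}_n(K)$ acts on $V$, hence on $E$. There is a nonempty Zariski open set $U\subseteq\mathrm{GL}_n(K)$ such that, for the reverse lexicographic order, $\operatorname{in}(gJ_\Delta)$ is the same monomial ideal for all $g\in U$. It is called the generic initial ideal $\operatorname{gin}(J_\Delta)$, and $\Delta^e$ is the complex with $J_{\Delta^e}=\operatorname{gin}(J_\Delta)$.

*Example.* Let $n=2$ and $\Delta=\{\emptyset,\{1\}\}$, so $J_\Delta=\langle e_2,\ e_{12}\rangle$. If the coefficient of $e_1$ in $ge_2$ is nonzero, then $\operatorname{in}(gJ_\Delta)=\langle e_1,\ e_{12}\rangle$. So $\Delta^e=\{\emptyset,\{2\}\}$.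

**Definition (shifted).** $\Delta$ is *shifted* if $e_F\in J_\Delta$, $k\in F$, $l<k$, $l\notin F$ imply $e_{(F\setminus k)\cup l}\in J_\Delta$. In words: nonfaces stay nonfaces when an element is made smaller.

It is known that $\Delta^e$ is shifted, that it has the same $f$-vector as $\Delta$, and that the extremal Betti numbers of $I_\Delta$ and $I_{\Delta^e}$ coincide. The proof below uses none of these facts, but they help with examples.

*Example.* These facts determine $Q^e$. It has $4$ vertices, $4$ edges and no triangle. Its two nonedges are closed under lowering, so they are $12$ and $13$. Hence $Q^e$ has edges $14,23,24,34$, and $I_{Q^e}=(x_1x_2,\ x_1x_3,\ x_2x_3x_4)$. By Hochster's formula: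

* $|W|=2$: the nonedges $12$ and $13$ give $\beta_{0,2}=2$.
* $|W|=3$: $\{1,2,3\}$ induces the edge $23$ plus the point $1$, so $\widetilde H_0=K$ and this contributes $1$ to $\beta_{1,3}$. $\{2,3,4\}$ induces an empty triangle, so $\widetilde H_1=K$ and this contributes $1$ to $\beta_{0,3}$. $\{1,2,4\}$ and $\{1,3,4\}$ induce paths, which contribute nothing.
* $|W|=4$: $Q^e$ is a connected graph with $4$ vertices and $4$ edges, so $\widetilde H_1=K$ and $\beta_{1,4}=1$.

So from $Q$ to $Q^e$ the table gains $\beta_{0,3}=1$ and $\beta_{1,3}=1$, and loses nothing.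

## 3. Does every graded Betti number grow from $\Delta$ to $\Delta^e$?

In Herzog and Hibi's *Monomial Ideals* one finds the question whether the graded Betti numbers of a simplicial complex are bounded by those of its exterior shifted complex. The answer is yes.

**Theorem A.** For every infinite field $K$, every $n$ and every simplicial complex $\Delta$ on $[n]$,
$$\beta_{i,i+j}(I_\Delta)\le\beta_{i,i+j}(I_{\Delta^e})\qquad\text{for all } i,j.$$

If $\emptyset\notin\Delta$, then $J_\Delta=E=\operatorname{gin}(J_\Delta)$ and $I_\Delta=S=I_{\Delta^e}$, so there is nothing to prove. **From now on $\emptyset\in\Delta$.** We prove more: genericity of $g$ and the choice of the order do not matter.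

**Theorem B.** Let $g\in\mathrm{GL}_n(K)$ be arbitrary, $\omega$ any admissible weight, and let $\Delta'$ be the complex with $J_{\Delta'}=\operatorname{in}_\omega(gJ_\Delta)$. Then there are integers $\rho^{(m)}_q\ge 0$ such that, with $m=i+j$,
$$\beta_{i,i+j}(I_{\Delta'})-\beta_{i,i+j}(I_\Delta)=\rho^{(m)}_{j-1}+\rho^{(m)}_j\qquad\text{for all } i\ge0,\ 1\le m\le n,$$
and both Betti numbers vanish for all other $i,j$. In particular $\beta_{i,i+j}(I_\Delta)\le\beta_{i,i+j}(I_{\Delta'})$. Moreover, the Betti table of $I_\Delta$ arises from that of $I_{\Delta'}$ by consecutive cancellations: $\rho^{(m)}_j$ is subtracted simultaneously from $\beta_{i,i+j}$ and $\beta_{i-1,(i-1)+(j+1)}$.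

Theorem A is the case $\omega_i=-2^i$, $g\in U$. By the standard fact that finitely many comparisons in a monomial order are realized by an integer weight (e.g. Sturmfels, *Gröbner Bases and Convex Polytopes*, Prop. 1.11), Theorem B covers every monomial order restricted to squarefree monomials.

**Proposition C (sharpness).** If $\Delta$ is shifted, then $\Delta^e=\Delta$. So equality holds in Theorem A for all $i,j$ when $\Delta$ is shifted, and the constant $1$ cannot be improved at any $(i,j)$ where some shifted complex has a nonzero Betti number.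

*Example.* For $Q$ and $\Delta'=Q^e$, in degree $m=3$ the increase is $1$ at $(i,j)=(0,3)$, $1$ at $(1,2)$ and $0$ at $(2,1)$. Theorem B says $\rho_2+\rho_3=1$, $\rho_1+\rho_2=1$, $\rho_0+\rho_1=0$. With nonnegative integers this forces $\rho^{(3)}_2=1$ and $\rho^{(3)}_0=\rho^{(3)}_1=\rho^{(3)}_3=0$: a single cancellation.

## 4. Degrees $1$, $2$ and $n$ by hand

Fix the degree $m=i+j$. Since $\Delta$ and $\Delta'$ have the same $f$-vector (because $\dim\operatorname{in}_\omega(gJ)_q=\dim J_q$), small degrees are easy.

For $m=1$, formula (1) gives $\beta_{0,1}=$ the number of $i$ with $\{i\}\notin\Delta$. For $m=2$, $\beta_{1,2}$ is the number of pairs $W$ with $\Delta_W=\{\emptyset\}$, that is, pairs of non-vertices, and $\beta_{0,2}$ is the number of pairs of vertices that do not form an edge. All of these depend only on the $f$-vector, so for $m\le 2$ there is equality.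

The other extreme, $m=n$, is more instructive. Only $W=[n]$ occurs, and $\beta_{n-j,n}(I_\Delta)=\dim\widetilde H_{j-2}(\Delta;K)$. Put $A=E/J_\Delta$. Multiplication by $e_1+\dots+e_n$ on $A$ sends $e_F$ to $\sum_{i\notin F}\pm e_{F\cup i}$ with the usual signs, so it is the augmented simplicial coboundary of $\Delta$. The vector $e_1+\dots+e_n$ can be replaced by any $v=\sum a_ie_i$ with all $a_i\ne0$: the diagonal automorphism $e_i\mapsto a_ie_i$ of $E$ preserves $J_\Delta$ and carries $\sum e_i$ to $v$. Hence

> $\dim\widetilde H_{q-1}(\Delta;K)$ is the dimension in degree $q$ of the cohomology of $E/J_\Delta$ under multiplication by a general vector $v$.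

The right-hand side makes sense for every graded ideal of $E$, monomial or not. So it makes sense for $gJ_\Delta$ and for all the ideals between $gJ_\Delta$ and its initial ideal. Cohomology dimensions are governed by ranks of matrices, and ranks can only drop in a limit. This settles $m=n$ in principle, and Section 7 contains the details. It remains to treat $2<m<n$.

## 5. Two ways to get stuck for $m<n$

**Comparing $\Delta_W$ with $\Delta'_W$.** In view of (1) one would like $\dim\widetilde H_{q-1}(\Delta_W)\le\dim\widetilde H_{q-1}(\Delta'_W)$ for each $W$. This is false: in the 4-cycle, $W=\{2,4\}$ induces two points in $Q$ and an edge in $Q^e$, so $\widetilde H_0(Q_W)=K$ but $\widetilde H_0(Q^e_W)=0$. Only the sum over all $W$ of size $m$ can be compared. And the terms of this sum make no sense for $gJ_\Delta$, since a general $g$ respects no coordinate subspace. We need one object, defined for every graded ideal of $E$, that computes the whole sum.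

**Using all of $V$ at once.** Such an object nearly suggests itself. Let $A=E/J_\Delta$, let $\varphi_F$ ($F\in\Delta$) be the basis of $A^*=\bigoplus_q\operatorname{Hom}_K(A_q,K)$ dual to the $e_F$, and let $\iota_{e_i}$ be the transpose of multiplication by $e_i$. Consider $C=K[y_1,\dots,y_n]\otimes A^*$ with differential $\sum_i y_i\otimes\iota_{e_i}$, that is,
$$\partial(y^b\varphi_F)=\sum_{i\in F}\pm\,y_iy^b\varphi_{F\setminus i}.$$
If we give $y^b\varphi_F$ the degree $b+\mathbf 1_F\in\mathbb Z^n$, then $\partial$ preserves degrees, and the part $C_a$ of degree $a\in\mathbb N^n$ has basis $y^{a-\mathbf 1_F}\varphi_F$ with $F\in\Delta$, $F\subseteq\operatorname{supp}a$. So $C_a=\widetilde C(\Delta_{\operatorname{supp}a})$: all induced subcomplexes sit inside $C$. In total degree $m\ge1$, a set $W$ of size $r\ge 1$ is the support of $\binom{m-1}{r-1}$ vectors $a$ with $|a|=m$. With $h_{r,q}(\Delta)=\sum_{|W|=r}\dim\widetilde H_{q-1}(\Delta_W;K)$ we get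
$$\dim H_q(C)_m=\sum_{r=1}^m\binom{m-1}{r-1}h_{r,q}(\Delta).$$
Here is the trouble. We want $h_{m,q}$, and the smaller sets $r<m$ contaminate it. Even granting that this dimension goes up from $\Delta$ to $\Delta'$, we learn little: for $Q$ with $m=4$, $q=2$ the left side is $3\cdot0+1=1$, and the inequality $1\le 3h_{3,2}(Q^e)+h_{4,2}(Q^e)$ holds because $h_{3,2}(Q^e)=1$, whatever $h_{4,2}(Q^e)$ is.

**How to remove the contamination.** The sets $W$ of size $r$ contribute to $C$ the pieces $K[y_i:i\in W](-r)\otimes\widetilde C(\Delta_W)$ (Section 6), where the factor $K[W](-r)$ is a polynomial ring in $r$ variables with generator in degree $r$. Cut by $m-1$ general linear forms. If $r<m$, the polynomial ring collapses to $K$, and the surplus forms create Koszul homology only in degrees up to $r+(m-1-r)=m-1$; nothing is left in degree $m$. If $r>m$, the piece starts in degree $r>m$. If $r=m$, one copy of $K$ in degree $m$ survives. So *in degree $m$, exactly the sets of size $m$ survive, each once*. Cutting $n$ variables by $m-1$ general linear forms leaves $n-m+1$ variables, which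 means using $n-m+1$ general vectors of $V$. For $m=n$ this is the single vector of Section 4; using all of $V$ is right only for $m=1$.

## 6. The complex attached to $n-m+1$ vectors

Let $J\subset E$ be a graded ideal, $A=E/J$, $A_q^*=\operatorname{Hom}_K(A_q,K)$. For $v\in V$ define
$$\iota_v:A_q^*\to A_{q-1}^*,\qquad(\iota_v\varphi)(x)=\varphi(v\wedge x).$$
This is linear in $v$. Since $(\iota_v\iota_w\varphi)(x)=\varphi(w\wedge v\wedge x)$, we have $\iota_v^2=0$ and $\iota_v\iota_w=-\iota_w\iota_v$.

**Definition (the complex).** Fix $1\le m\le n$, put $c=n-m+1$, let $\mathbf v=(v_1,\dots,v_c)\in V^c$ and $R=K[z_1,\dots,z_c]$. Put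
$$C_q(J;\mathbf v)_m=R_{m-q}\otimes A_q^*,\qquad\partial_q=\sum_{s=1}^cz_s\otimes\iota_{v_s}:\ R_{m-q}\otimes A_q^*\to R_{m-q+1}\otimes A_{q-1}^*.$$
In $\partial^2=\sum_{s,s'}z_sz_{s'}\otimes\iota_{v_s}\iota_{v_{s'}}$ the terms with $s=s'$ vanish and the others cancel in pairs, so $\partial^2=0$. All spaces are finite-dimensional. Write $H_q(J;\mathbf v)_m$ for the homology.

An element $h\in\mathrm{GL}_n(K)$ satisfies $h(v\wedge x)=hv\wedge hx$. So it induces an isomorphism $E/J\to E/hJ$ carrying multiplication by $v$ to multiplication by $hv$. Dualizing,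
$$H_q(hJ;h\mathbf v)_m\cong H_q(J;\mathbf v)_m. \tag{2}$$

**Definition (uniform).** Write $v_s=\sum_ia_{si}e_i$. The tuple $\mathbf v$ is *uniform* if all $c\times c$ minors of the $c\times n$ matrix $(a_{si})$ are nonzero. With $\ell_i=\sum_sa_{si}z_s\in R_1$, this says that any $c$ of the linear forms $\ell_1,\dots,\ell_n$ are linearly independent.

Uniformity is a Zariski open condition on $V^c$, and it can be satisfied: take $a_{si}=\tau_i^{s-1}$ with distinct $\tau_1,\dots,\tau_n\in K$; the minors are Vandermonde determinants.

*Example.* Let $n=3$ and let $\Delta$ consist of three isolated points. For $m=2$ we have $c=2$, $C_2=0$, $C_1=R_1\otimes A_1^*$ of dimension $6$ and $C_0=R_2\otimes A_0^*$ of dimension $3$, with $\partial_1(f\otimes\varphi_i)=f\ell_i\otimes\varphi_\emptyset$. If $\mathbf v$ is uniform, the $\ell_i$ span $R_1$, so $\partial_1$ is onto and $\dim H_1=3$: one for each of the three pairs $W$, as it should be. If instead $\ell_1=\ell_2=\ell_3\ne0$, the image has dimension $2$ and $\dim H_1=4$. So uniformity matters.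

**Lemma 1.** If $\mathbf v$ is uniform, then for all $q$
$$H_q(J_\Delta;\mathbf v)_m\cong\bigoplus_{|W|=m}\widetilde H_{q-1}(\Delta_W;K).$$

*Proof.* **Step 1: a large complex containing all induced subcomplexes.** Let $S'=K[y_1,\dots,y_n]$, $A=E/J_\Delta$, with $\varphi_F$ ($F\in\Delta$) the basis dual to the $e_F$. Let $C=S'\otimes A^*$ be the complex of free graded $S'$-modules $C_q=S'\otimes A_q^*$ with differential $\sum_iy_i\otimes\iota_{e_i}$, where $\deg y_i=1$ and $\deg\varphi_F=|F|$. Now $(\iota_{e_i}\varphi_F)(e_G)=\varphi_F(e_i\wedge e_G)$ is nonzero only if $i\notin G$ and $G\cup i=F$. In that case it is the sign $(-1)^k$, where $k$ is the number of elements of $F$ smaller than $i$. So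
$$\partial(y^b\varphi_F)=\sum_{i\in F}\pm\,y_iy^b\varphi_{F\setminus i}$$
with the usual simplicial signs. As in Section 5, $C$ is $\mathbb Z^n$-graded by $\deg(y^b\varphi_F)=b+\mathbf 1_F$, and for $a\in\mathbb N^n$ the part $C_a$, with basis $y^{a-\mathbf 1_F}\varphi_F$ ($F\in\Delta_{\operatorname{supp}a}$), is the augmented chain complex $\widetilde C(\Delta_{\operatorname{supp}a})$.

**Step 2: our complex is a linear section of $C$.** The ring map $S'\to R$, $y_i\mapsto\ell_i$, is surjective, since the $\ell_i$ span $R_1$. Let $L\subset S'_1$ be the space of linear forms in its kernel. Then $\dim L=n-c=m-1$. Let $l_1,\dots,l_{m-1}$ be a basis of $L$. After a linear change of coordinates in $S'$ the map just sets the variables $l_1,\dots,l_{m-1}$ to zero, so its kernel is the ideal $(l)$ and $R=S'/(l)$. Under the map, $\sum_iy_i\otimes\iota_{e_i}$ becomes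
$$\sum_i\ell_i\otimes\iota_{e_i}=\sum_sz_s\otimes\sum_ia_{si}\iota_{e_i}=\sum_sz_s\otimes\iota_{v_s}.$$
So $C/(l)C=R\otimes A^*$, and its part of internal degree $m$ is exactly $C_\bullet(J_\Delta;\mathbf v)_m$.

**Step 3: replace the section by a Koszul complex.** The purpose is to make the cut exact, so that it can be applied to a filtration. Let $\mathcal K(l)$ be the Koszul complex of $l_1,\dots,l_{m-1}$ over $S'$, with the generators in Koszul degree $p$ placed in internal degree $p$. The $l$'s are part of a system of variables, hence a regular sequence, and $\mathcal K(l)$ is a free resolution of $S'/(l)$. Put $T=\mathcal K(l)\otimes_{S'}C$. The natural map $T\to C/(l)C$ is a quasi-isomorphism that preserves internal degree. To see this, let $C_{\le q}$ be the subcomplex of $C$ in homological degrees $\le q$. The sequence $0\to C_{\le q-1}\to C_{\le q}\to C_q\to0$ (with $C_q$ viewed as a complex in the single degree $q$) splits in each degree. So it remains exact after tensoring with $\mathcal K(l)$ and with $S'/(l)$. The map $\mathcal K(l)\otimes C_q\to C_q/(l)C_q$ is a quasi-isomorphism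 because $C_q$ is free. By the five lemma and induction on $q$, the same holds for $C_{\le q}$, hence for $C$. Therefore
$$H_q(J_\Delta;\mathbf v)_m\cong H_q(T)_m. \tag{3}$$

**Step 4: filter by the size of the support.** The linear forms $l$ are not $\mathbb Z^n$-homogeneous, so $T$ does not split along the $a\in\mathbb N^n$, but a filtration survives. Let $C^{(r)}=\bigoplus_{|\operatorname{supp}a|\ge r}C_a$. The differential preserves $a$ and multiplication by $y_i$ never shrinks the support, so $C^{(r)}$ is a subcomplex of $S'$-modules. Put $T^{(r)}=\mathcal K(l)\otimes_{S'}C^{(r)}$. As $\mathcal K(l)$ consists of free modules, these are subcomplexes of $T$ with $T^{(0)}=T$, $T^{(n+1)}=0$ and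
$$T^{(r)}/T^{(r+1)}=\mathcal K(l)\otimes_{S'}\bigl(C^{(r)}/C^{(r+1)}\bigr).$$
Moreover $C^{(r)}/C^{(r+1)}=\bigoplus_{|W|=r}C^W$ with $C^W=\bigoplus_{\operatorname{supp}a=W}C_a$, where $y_i$ acts as $0$ for $i\notin W$ because it enlarges the support. Let $K[W]=K[y_i:i\in W]$, viewed as an $S'$-module on which $y_i$, $i\notin W$, acts as $0$. If $\operatorname{supp}a=W$, then $a-\mathbf 1_W\ge0$, and $a-\mathbf 1_W$ runs through all exponents of monomials of $K[W]$. The rule
$$y^{a-\mathbf 1_F}\varphi_F\ \mapsto\ y^{a-\mathbf 1_W}\otimes\varphi_F$$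
commutes with multiplication by each $y_i$. It also commutes with the differentials, since $\partial(y^{a-\mathbf 1_F}\varphi_F)=\sum_{i\in F}\pm y^{a-\mathbf 1_{F\setminus i}}\varphi_{F\setminus i}$ goes to $y^{a-\mathbf 1_W}\otimes\sum_{i\in F}\pm\varphi_{F\setminus i}$. So it is an isomorphism of complexes of $S'$-modules
$$C^W\cong K[W](-r)\otimes_K\widetilde C(\Delta_W),$$
with $\widetilde C(\Delta_W)$ in internal degree $0$; the shift is right because $|a|=|a-\mathbf 1_W|+r$. Write $H_p(l;K[W])$ for the homology of $\mathcal K(l)\otimes_{S'}K[W]$. By the Künneth formula over $K$,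
$$H_k(\mathcal K(l)\otimes_{S'}C^W)_m\cong\bigoplus_{p+q=k}H_p(l;K[W])_{m-r}\otimes\widetilde H_{q-1}(\Delta_W;K). \tag{4}$$

**Step 5: compute the Koszul homology $H_p(l;K[W])_{m-r}$ for $|W|=r$.** This is where uniformity enters. The kernel of $L\to K[W]_1$ is $L\cap\langle y_i:i\notin W\rangle$, which is the space of linear relations among the $n-r$ forms $\ell_i$, $i\notin W$. Any $c$ of the $\ell_i$ are independent in the $c$-dimensional space $R_1$, so these $n-r$ forms have rank $\min(c,n-r)$, and the kernel has dimension $\max(0,n-r-c)=\max(0,m-1-r)$. So the image of $L$ in $K[W]_1$ has dimension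
$$\sigma=(m-1)-\max(0,m-1-r)=\min(m-1,r).$$
Changing the basis of $L$ changes $\mathcal K(l)$ only by an isomorphism. So we may assume that $l_1,\dots,l_{m-1}$ act on $K[W]$ as $\lambda_1,\dots,\lambda_\sigma,0,\dots,0$ with $\lambda_1,\dots,\lambda_\sigma$ linearly independent linear forms. The Koszul complex is then the tensor product of that of $\lambda_1,\dots,\lambda_\sigma$, whose only homology is $K[W]/(\lambda_1,\dots,\lambda_\sigma)$ in degree $0$, with an exterior algebra with zero differential:
$$H_p(l;K[W])\cong K[W]/(\lambda_1,\dots,\lambda_\sigma)\otimes\Lambda^p(K^{m-1-\sigma}),\qquad\Lambda^p\text{ in internal degree }p.$$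

* If $r\le m-1$, then $\sigma=r$ and $K[W]/(\lambda)=K$. So $H_p$ lives in internal degree $p\le m-1-r<m-r$, and $H_p(l;K[W])_{m-r}=0$ for all $p$.
* If $r\ge m$, then $\sigma=m-1$. So $H_p=0$ for $p>0$, and $H_0$ is a polynomial ring in $r-m+1$ variables. Its part of degree $m-r$ is $0$ if $r>m$ and $K$ if $r=m$.

**Step 6: conclude.** By (4), in internal degree $m$ the quotient $T^{(r)}/T^{(r+1)}$ is acyclic for $r\ne m$, while
$$H_k(T^{(m)}/T^{(m+1)})_m\cong\bigoplus_{|W|=m}\widetilde H_{k-1}(\Delta_W;K).$$
Starting from $T^{(n+1)}=0$ and using the long exact sequences for $r=n,n-1,\dots,m+1$, we see that $T^{(m+1)}$ is acyclic in degree $m$. So $H_k(T^{(m)})_m\cong H_k(T^{(m)}/T^{(m+1)})_m$. The long exact sequences for $r=m-1,\dots,0$ give $H_k(T^{(m)})_m\cong H_k(T^{(0)})_m=H_k(T)_m$. With (3) this is the lemma. $\square$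

**Corollary 2.** If $i\ge0$, $1\le m=i+j\le n$, $c=n-m+1$ and $\mathbf v\in V^c$ is uniform, then
$$\beta_{i,i+j}(I_\Delta)=\dim_KH_{j-1}(J_\Delta;\mathbf v)_m.$$

*Proof.* Combine Hochster's formula (1) with Lemma 1 for $q=j-1$. $\square$

## 7. Degenerating $gJ_\Delta$ inside $E$

*Proof of Theorems B and A.* Let $g\in\mathrm{GL}_n(K)$, $\omega$ admissible, $J=J_\Delta$, $J_{\Delta'}=\operatorname{in}_\omega(gJ)$.

**Step 1: dispose of the trivial $(i,j)$.** Since $\emptyset\in\Delta$, the ideal $gJ$ has no nonzero element of degree $0$. Hence neither has $\operatorname{in}_\omega(gJ)$, and $\emptyset\in\Delta'$. For both complexes the Betti numbers vanish if $i<0$. If $i\ge0$ and $m=i+j>n$, they vanish by Hochster's formula, as there is no $W$ of size $m$. If $i\ge 0$ and $m\le0$, they vanish because the ideals are generated in positive degrees, so that $\operatorname{Tor}_i$ lives in degrees $\ge i+1$. Fix from now on $m\in\{1,\dots,n\}$ and $c=n-m+1$.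

**Step 2: a one-parameter family of ideals from $gJ$ to $J_{\Delta'}$.** Row reduction of $(gJ)_q$ with respect to the order given by $\omega$ yields a basis
$$f_F=e_F+\sum_{G\in\Delta',\ |G|=q,\ \omega(G)<\omega(F)}c_{FG}\,e_G,\qquad F\notin\Delta',\ |F|=q.$$
For $t\in K$ put
$$f_F(t)=e_F+\sum_Gc_{FG}\,t^{\omega(F)-\omega(G)}e_G,$$
where all exponents are positive, and let $J(t)_q$ be the span of these $f_F(t)$, $J(t)=\bigoplus_qJ(t)_q$. Then $J(0)=J_{\Delta'}$. For $t\ne0$ let $\lambda_t\in\mathrm{GL}_n(K)$ be given by $\lambda_t(e_i)=t^{-\omega_i}e_i$. Then $\lambda_te_G=t^{-\omega(G)}e_G$, and so $\lambda_tf_F=t^{-\omega(F)}f_F(t)$. Hence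
$$J(t)=\lambda_t\,gJ\qquad(t\ne0). \tag{5}$$
So every $J(t)$ is an ideal: for $t\ne0$ by (5), for $t=0$ because $J_{\Delta'}$ is one.

**Step 3: the complexes of the family are matrices over $K[t]$ of fixed size.** Let $B_q=\{e_G:|G|=q,\ G\in\Delta'\}$. Since $f_F(t)$ is $e_F$ plus a combination of $B_q$, we have $E_q=J(t)_q\oplus\operatorname{span}B_q$ for every $t\in K$. So $B_q$ is a basis of $A(t)_q:=(E/J(t))_q$, for every $t$. The projection $E_q\to\operatorname{span}B_q$ along $J(t)_q$ sends
$$e_G\mapsto e_G\ (G\in\Delta'),\qquad e_F\mapsto-\sum_Gc_{FG}\,t^{\omega(F)-\omega(G)}e_G\ (F\notin\Delta').$$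
To multiply $e_H\in B_{q-1}$ by a fixed $v\in V$ in $A(t)$, expand $v\wedge e_H$ in monomials and apply this projection. So the matrix of $v:A(t)_{q-1}\to A(t)_q$ in the bases $B_{q-1},B_q$ has entries that are polynomials in $t$. Transposing and combining, for fixed $\mathbf v\in V^c$ the differentials $\partial_q(t)$ of $C_\bullet(J(t);\mathbf v)_m$ are matrices of fixed size with entries in $K[t]$, evaluated at $t$.

**Step 4: choose $\mathbf v$.** We need $\mathbf v$ to be good for $J(0)$ and, after transport by (2), for $J(t)$. The set of uniform $\mathbf v$ is nonempty and Zariski open in $V^c$. The set of $\mathbf v$ with $g^{-1}\mathbf v$ uniform is its image under the linear automorphism $g$ of $V^c$, so it is also nonempty and open. As $K$ is infinite, the two sets meet; choose $\mathbf v$ in both.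

**Step 5: choose $t$.** Since $\lambda_t^{-1}e_i=t^{\omega_i}e_i$, the $c\times c$ minors of the coefficient matrix of $g^{-1}\lambda_t^{-1}\mathbf v$ are Laurent polynomials in $t$. At $t=1$ they are the minors of $g^{-1}\mathbf v$, which are nonzero. So $g^{-1}\lambda_t^{-1}\mathbf v$ is uniform for all but finitely many $t\in K\setminus\{0\}$. Further, for each $q$ a nonvanishing minor of $\partial_q(0)$ of maximal size is the value at $0$ of a minor of $\partial_q(t)$, which is therefore a nonzero polynomial in $t$. So $\operatorname{rank}\partial_q(t)\ge\operatorname{rank}\partial_q(0)$ for all but finitely many $t$. Only finitely many $q$ matter, and $K$ is infinite. Choose $t\ne0$ satisfying all these conditions, and set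
$$\rho^{(m)}_q:=\operatorname{rank}\partial_q(t)-\operatorname{rank}\partial_q(0)\ \ge0.$$

**Step 6: compare.** We have $\dim H_q=\dim C_q-\operatorname{rank}\partial_q-\operatorname{rank}\partial_{q+1}$, and $\dim C_q$ is the same for $J(t)$ and $J(0)$ by Step 3. Hence
$$\dim H_q(J(0);\mathbf v)_m-\dim H_q(J(t);\mathbf v)_m=\rho^{(m)}_q+\rho^{(m)}_{q+1}. \tag{6}$$
Let $i\ge0$, $i+j=m$, and take $q=j-1$. Since $J(0)=J_{\Delta'}$ and $\mathbf v$ is uniform, Corollary 2 for $\Delta'$ gives
$$\dim H_{j-1}(J(0);\mathbf v)_m=\beta_{i,i+j}(I_{\Delta'}).$$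
By (5) and (2),
$$H_{j-1}(J(t);\mathbf v)_m=H_{j-1}(\lambda_tgJ_\Delta;\mathbf v)_m\cong H_{j-1}(J_\Delta;g^{-1}\lambda_t^{-1}\mathbf v)_m,$$
and since $g^{-1}\lambda_t^{-1}\mathbf v$ is uniform, Corollary 2 for $\Delta$ shows that this has dimension $\beta_{i,i+j}(I_\Delta)$. So (6) reads
$$\beta_{i,i+j}(I_{\Delta'})-\beta_{i,i+j}(I_\Delta)=\rho^{(m)}_{j-1}+\rho^{(m)}_j,$$
which is the identity of Theorem B. The inequality follows because the right side is $\ge0$.

**Step 7: the cancellations come in pairs.** The number $\rho^{(m)}_j$ occurs in the identity for $(i,j)$ and in the identity for $(i-1,j+1)$, which belongs to the same $m$; this is the claimed pattern. We check that nothing happens at the ends. For $j\le0$, $\partial_j$ has target $0$, so $\rho^{(m)}_j=0$. For $j>m$, $\partial_j$ has source $0$, so again $\rho^{(m)}_j=0$. For $j=m$, that is $i=0$, the partner would be a Betti number with index $-1$, so we need $\rho^{(m)}_m=0$. Now Lemma 1, applied with $q=m$ as in Step 6 to both sides of (6), gives sums of $\dim\widetilde H_{m-1}(\Delta'_W;K)$ and $\dim\widetilde H_{m-1}(\Delta_W;K)$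 over $|W|=m$. A complex on the $m\ge1$ elements of $W$ has a face of cardinality $m$ only if it is the full simplex, which has no reduced homology. So both sums are $0$, and (6) gives $\rho^{(m)}_m+\rho^{(m)}_{m+1}=0$. Hence $\rho^{(m)}_m=0$.

This proves Theorem B. Taking $\omega_i=-2^i$ and $g\in U$ gives $\Delta'=\Delta^e$ and proves Theorem A. $\blacksquare$

*Check on the 4-cycle.* Take $\Delta=Q$, $\Delta'=Q^e$, $m=3$, so $c=2$. The spaces are $C_3=0$, $C_2=R_1\otimes A_2^*$ of dimension $2\cdot4=8$, $C_1=R_2\otimes A_1^*$ of dimension $3\cdot4=12$, and $C_0=R_3$ of dimension $4$. Any three vertices of $Q$ induce a path, so for $J(t)$ all homology vanishes, and $\operatorname{rank}\partial_2(t)=8$, $\operatorname{rank}\partial_1(t)=4$. For $Q^e$ we found $\beta_{0,3}=\beta_{1,3}=1$, that is, $\dim H_2=\dim H_1=1$ and $H_0=0$, so $\operatorname{rank}\partial_2(0)=7$ and $\operatorname{rank}\partial_1(0)=4$. The rank of $\partial_2$ drops by one in the limit, and this produces both new Betti numbers: $\rho^{(3)}_2=1$.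

## 8. Shifted complexes are fixed: sharpness

*Proof of Proposition C.* Let $J=J_\Delta$ with $\Delta$ shifted. The plan is to factor a general $g$ as a lower triangular times an upper triangular matrix: the upper triangular factor preserves $J$, and the lower triangular one does not change the initial ideal.

**Step 1: upper triangular maps preserve $J$.** Let $b\in\mathrm{GL}_n(K)$ map each $e_k$ into $\langle e_1,\dots,e_k\rangle$, and let $e_F\in J$. Write $F_1<F_2<\cdots$ for the elements of $F$. Then $be_F$ is a combination of monomials $e_G$ with $G=\{i_1,i_2,\dots\}$, the $i_s$ distinct and $i_s\le F_s$. For each $x$, $G$ has at least as many elements $\le x$ as $F$, so the sorted elements satisfy $G_s\le F_s$ for all $s$. We move from $F$ to $G$ one element at a time, smallest first: from $\{G_1,\dots,G_{s-1},F_s,F_{s+1},\dots\}$ to $\{G_1,\dots,G_s,F_{s+1},\dots\}$. If $G_s=F_s$, nothing changes. If $G_s<F_s$, then $G_{s-1}<G_s<F_s$, so $G_s$ is not yet in the set, and shiftedness applies. So all intermediate monomials, and finally $e_G$, lie in $J$. As $J$ is spanned by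 its monomials, $bJ\subseteq J$, and $bJ=J$ by dimension.

**Step 2: unipotent lower triangular maps do not change the initial ideal.** Let $l$ satisfy $l(e_k)\in e_k+\langle e_{k+1},\dots,e_n\rangle$ for all $k$. Expanding $l(e_F)$, the term in which every factor contributes its leading vector is $e_F$. In every other nonzero term the factors contribute distinct $i_s\ge F_s$, not all equal to $F_s$, so it is a multiple of $e_G$ with $\sum_{i\in G}2^i=\sum_s2^{i_s}>\sum_{i\in F}2^i$. In particular $G\neq F$, and $e_G<e_F$ in the reverse lexicographic order. So $\operatorname{in}(le_F)=e_F$. Applying this to all $e_F\in J$ gives $\operatorname{in}(lJ)\supseteq J$, with equality by dimension.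

**Step 3: a general $g$ is a product $lb$.** By LU decomposition, every $g$ whose leading principal minors are all nonzero is $g=lb$ with $l$ as in Step 2 and $b$ as in Step 1. For such $g$, $\operatorname{in}(gJ)=\operatorname{in}(lbJ)=\operatorname{in}(lJ)=J$. These $g$ form a Zariski open set, which is nonempty because it contains the identity. As $K$ is infinite, it meets $U$. So $\operatorname{gin}(J)=J$, that is, $\Delta^e=\Delta$.

Consequently the two sides of Theorem A agree for shifted $\Delta$. At any $(i,j)$ where some shifted complex has $\beta_{i,i+j}\ne0$, the inequality $\beta_{i,i+j}(I_\Delta)\le\kappa\,\beta_{i,i+j}(I_{\Delta^e})$ with $\kappa<1$ fails for that complex. $\blacksquare$
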